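\title{A trace formula for the Weyl calculus of two self-adjoint matrices}

\begin{abstract}
Let $\mathbf A=(A_1,A_2)$ be a pair of self-adjoint $n\times n$ matrices, $W_{\mathbf A}$ its Weyl functional calculus, and $c_{\mathbf A}(\lambda)=\det[(A_1-\lambda_1I)^2+(A_2-\lambda_2I)^2]$. We prove, for every $n$, that $W_{\mathbf A}(c_{\mathbf A})=0$ if and only if $A_1A_2=A_2A_1$. The proof combines the subharmonicity of $c_{\mathbf A}$ with a trace formula: $\operatorname{tr}W_{\mathbf A}(f)$ equals the sum of $f$ over the eigenvalues of $A_1+iA_2$ plus the integral of $\Delta f$ against a nonnegative, compactly supported density, which comes from Jensen's formula and has mass zero exactly when the matrices commute.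
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbf A=(A_1,A_2)$ be a pair of self-adjoint complex $n\times n$ matrices. If $A_1$ and $A_2$ do not commute they have no joint eigenbasis, but $\xi\cdot\mathbf A=\xi_1A_1+\xi_2A_2$ is self-adjoint for every $\xi\in\mathbb R^2$, so $e^{i\xi\cdot\mathbf A}$ is unitary. The \emph{Weyl calculus} writes a function $f$ on $\mathbb R^2$ as a superposition of plane waves $e^{i\xi\cdot\lambda}$ and substitutes $\mathbf A$ for $\lambda$: for a Schwartz function $f$,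
\begin{equation}\label{eq:weyl}
W_{\mathbf A}(f)=\frac1{2\pi}\int_{\mathbb R^2}e^{i\xi\cdot\mathbf A}\,\widehat f(\xi)\,d^2\xi,\qquad
\widehat f(\xi)=\frac1{2\pi}\int_{\mathbb R^2}e^{-i\xi\cdot\lambda}f(\lambda)\,d^2\lambda .
\end{equation}
For polynomials, where $\widehat f$ is a distribution, \eqref{eq:weyl} amounts to symmetric ordering, and we take this as the definition: $W_{\mathbf A}$ is linear, and $W_{\mathbf A}(\lambda_1^j\lambda_2^k)$ is the average of the $\binom{j+k}{j}$ products of $j$ factors $A_1$ and $k$ factors $A_2$ in all orders. The coefficient of $\xi_1^j\xi_2^{k-j}$ in $(\xi_1A_1+\xi_2A_2)^k$ is the sum of all such products, that is $\binom kj W_{\mathbf A}(\lambda_1^j\lambda_2^{k-j})$. Hence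
\begin{equation}\label{eq:linear}
W_{\mathbf A}\big((\xi_1\lambda_1+\xi_2\lambda_2)^k\big)=(\xi_1A_1+\xi_2A_2)^k\qquad(\xi_1,\xi_2\in\mathbb C,\ k\ge0).
\end{equation}

We identify $\lambda=(\lambda_1,\lambda_2)\in\mathbb R^2$ with $\lambda_1+i\lambda_2\in\mathbb C$, write $z=\lambda_1+i\lambda_2$ and $\bar z=\lambda_1-i\lambda_2$ for the corresponding linear polynomials, and keep the dot for the real scalar product. Put
\[
Z=A_1+iA_2,\qquad Z^*=A_1-iA_2,
\]
and let $z_1,\dots,z_n$ be the eigenvalues of $Z$, counted with algebraic multiplicity. We write $\|\cdot\|$ for the operator norm, $\|X\|_2=(\operatorname{tr}X^*X)^{1/2}$ for the Hilbert--Schmidt norm, $\Delta=\partial_1^2+\partial_2^2$, and $d^2w$ for area measure. A point $\lambda\in\mathbb R^2$ is a \emph{joint eigenvalue} of $\mathbf A$ if $A_1v=\lambda_1v$ and $A_2v=\lambda_2v$ for some $v\ne0$. If $A_1$ and $A_2$ commute, then in a joint orthonormal eigenbasis $Z=\operatorname{diag}(z_j)$, the $z_j$ are exactly the joint eigenvalues, and $W_{\mathbf A}(f)=\operatorname{diag}(f(z_j))$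 for polynomials and, by Fourier inversion, for Schwartz functions.

The \emph{joint characteristic polynomial} of $\mathbf A$ is
\[
c_{\mathbf A}(\lambda)=\det Q(\lambda),\qquad Q(\lambda)=(A_1-\lambda_1I)^2+(A_2-\lambda_2I)^2 .
\]
Since $\langle Q(\lambda)v,v\rangle=\|(A_1-\lambda_1I)v\|^2+\|(A_2-\lambda_2I)v\|^2$, the matrix $Q(\lambda)$ is positive semidefinite, and it is singular exactly when this sum vanishes for some $v\neq0$. So $c_{\mathbf A}$ is a real polynomial and
\begin{equation}\label{eq:zeros}
c_{\mathbf A}\ge0\text{ on }\mathbb R^2,\qquad c_{\mathbf A}(\lambda)=0\iff\lambda\text{ is a joint eigenvalue of }\mathbf A .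
\end{equation}

For a commuting pair $c_{\mathbf A}(\lambda)=\prod_j|\lambda-z_j|^2$ vanishes at every $z_j$, so $W_{\mathbf A}(c_{\mathbf A})=0$: a Cayley--Hamilton theorem for commuting pairs. A noncommuting pair has too few joint eigenvectors to span $\mathbb C^n$, and $c_{\mathbf A}$ may have no zero at all, so one expects the identity to fail. This is the conjecture posed in \cite{weyl}: \emph{for every $n$, $W_{\mathbf A}(c_{\mathbf A})=0$ if and only if $A_1A_2=A_2A_1$.} It is known for $n=2$ and $n=3$.

Two facts show that the expectation needs a proof. First, a characteristic polynomial can be annihilated without any commutativity: \eqref{eq:linear} with $\xi=(1,i)$ gives $W_{\mathbf A}(z^k)=Z^k$, so $p(z)=\det(zI-Z)$ satisfies $W_{\mathbf A}(p)=p(Z)=0$ for every pair. Second, the positivity in \eqref{eq:zeros} is not enough by itself, because $W_{\mathbf A}$ can send a nonnegative polynomial to a negative definite matrix (Example~\ref{ex:pauli}). The conjecture is nevertheless true.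

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $\mathbf A$ be a pair of self-adjoint $n\times n$ matrices. Then $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})\ge0$, with strict inequality if $A_1A_2\neq A_2A_1$. Hence $W_{\mathbf A}(c_{\mathbf A})=0$ if and only if $A_1A_2=A_2A_1$.
\end{theorem}

The proof compares $\operatorname{tr}W_{\mathbf A}(f)$ with $\sum_jf(z_j)$, its value in the commuting case. The difference vanishes for $f=z^k$, since $\operatorname{tr}Z^k=\sum_jz_j^k$, and for $f=\bar z^k$, by taking adjoints. Because $\Delta(z^j\bar z^k)=4jk\,z^{j-1}\bar z^{k-1}$, these powers span the kernel of $\Delta$ on polynomials. So the difference is a linear functional of $\Delta f$. The main point is that this functional is positive.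

\begin{theorem}[trace formula]\label{thm:trace}
There is a measurable function $G=G_{\mathbf A}\ge0$ on $\mathbb C$, integrable and vanishing for $|w|>\|Z\|$, such that
\begin{equation}\label{eq:trace}
\operatorname{tr}W_{\mathbf A}(f)=\sum_{j=1}^nf(z_j)+\frac1{2\pi}\int_{\mathbb C}G\,\Delta f\,d^2w
\end{equation}
for every polynomial $f$ and every Schwartz function $f$ on $\mathbb R^2$. Moreover
\[
\int_{\mathbb C} G\,d^2w=\frac\pi2\Big(\|Z\|_2^2-\sum_j|z_j|^2\Big),
\]
and this number is $0$ if and only if $A_1A_2=A_2A_1$.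
\end{theorem}

\begin{theorem}\label{thm:subh}
We have $\Delta c_{\mathbf A}\ge0$ on $\mathbb R^2$, and $\Delta c_{\mathbf A}>0$ almost everywhere.
\end{theorem}

For $f=c_{\mathbf A}$ every term on the right of \eqref{eq:trace} is therefore nonnegative, and the integral is positive unless the matrices commute. Section~\ref{sec:two} treats $n=2$ by direct computation. Section~\ref{sec:G} constructs $G$ and verifies \eqref{eq:trace} by hand for the Pauli matrices. Sections~\ref{sec:trace} and~\ref{sec:subh} prove Theorems~\ref{thm:trace} and~\ref{thm:subh}. Section~\ref{sec:cons} shows that the inequality $\operatorname{tr}W_{\mathbf A}(f)\ge\sum_jf(z_j)$ characterizes subharmonic polynomials, decides when $W_{\mathbf A}(c_{\mathbf B})=0$ for two different pairs, and deduces Theorem~\ref{thm:main}.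

\section{Two by two matrices}\label{sec:two}

For $n=1$ all pairs commute. For $n=2$ the trace in Theorem~\ref{thm:main} can be computed exactly.

\begin{proposition}\label{prop:two}
If $n=2$, then $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})=\frac53\,\|[A_1,A_2]\|_2^2$.
\end{proposition}

\begin{proof}
We first reduce to a normal form. Let $\tau\in\mathbb R^2$, let $R$ be a rotation of $\mathbb R^2$, and put $A_i'=\sum_jR_{ij}A_j+\tau_iI$ and $\lambda'=R\lambda+\tau$. Since $R^TR=I$, we have $\sum_i(A_i'-\lambda_i'I)^2=Q(\lambda)$, so $c_{\mathbf A'}(\lambda')=c_{\mathbf A}(\lambda)$. Next, $W_{\mathbf A'}(g)=W_{\mathbf A}\big(g(R\lambda+\tau)\big)$ for all polynomials $g$: for $g=(\xi\cdot\lambda)^k$ both sides equal $\big((R^T\xi)\cdot\mathbf A+(\xi\cdot\tau) I\big)^k$ by \eqref{eq:linear} and the binomial theorem, and these $g$ span all polynomials (see \eqref{eq:span} below). Hence $W_{\mathbf A'}(c_{\mathbf A'})=W_{\mathbf A}(c_{\mathbf A})$. Also $[A_1',A_2']=(\det R)[A_1,A_2]=[A_1,A_2]$.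

A translation makes $A_1,A_2$ traceless. The real symmetric matrix $\Gamma=(\operatorname{tr}A_iA_j)$ becomes $R\Gamma R^T$ under a rotation, so we may also assume $\operatorname{tr}A_1A_2=0$. A traceless self-adjoint $2\times2$ matrix $M$ has eigenvalues $\pm\mu$, so $M^2=\frac12(\operatorname{tr}M^2)I$. Applied to $A_1$, $A_2$ and $A_1+A_2$, this gives
\[
A_1^2=a^2I,\qquad A_2^2=b^2I,\qquad A_1A_2+A_2A_1=(\operatorname{tr}A_1A_2)I=0
\]
with $a,b\ge0$. Now $Q=(a^2+b^2+|\lambda|^2)I-2\lambda\cdot\mathbf A$, where $\lambda\cdot\mathbf A$ is traceless with square $(a^2\lambda_1^2+b^2\lambda_2^2)I$. Therefore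
\begin{equation}\label{eq:ctwo}
c_{\mathbf A}=(a^2+b^2+|\lambda|^2)^2-4a^2\lambda_1^2-4b^2\lambda_2^2 .
\end{equation}
The only mixed monomial in \eqref{eq:ctwo} is $2\lambda_1^2\lambda_2^2$. Of the six products of two factors $A_1$ and two factors $A_2$, the alternating ones $(A_1A_2)^2$ and $(A_2A_1)^2$ equal $-a^2b^2I$ and the other four equal $a^2b^2I$. Thus $W_{\mathbf A}(\lambda_1^2\lambda_2^2)=\frac13a^2b^2I$, and $W_{\mathbf A}(c_{\mathbf A})$ is $I$ times
\[
(a^2+b^2)^2+2(a^2+b^2)^2+\big(a^4+\tfrac23a^2b^2+b^4\big)-4a^4-4b^4=\tfrac{20}3a^2b^2 .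
\]
The trace is $\frac{40}3a^2b^2$, while $[A_1,A_2]=2A_1A_2$ gives $\|[A_1,A_2]\|_2^2=4\operatorname{tr}A_2A_1^2A_2=8a^2b^2$.
\end{proof}

\begin{example}[the Pauli pair]\label{ex:pauli}
Let $A_1=\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $A_2=\sigma_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix}$. Then $Z=2E_{12}$, where $E_{jk}$ are the matrix units, and $z_1=z_2=0$. For any pair, \eqref{eq:linear} gives $W_{\mathbf A}((\alpha z+\beta\bar z)^N)=(\alpha Z+\beta Z^*)^N$; comparing coefficients of $\alpha^j\beta^k$ shows that $W_{\mathbf A}(z^j\bar z^k)$ is the average of the products of $j$ factors $Z$ and $k$ factors $Z^*$. Here $Z^2=Z^{*2}=0$, so only alternating products survive. For $j\ne k$ these have odd length, are multiples of $E_{12}$ or $E_{21}$, and have trace $0$. For $j=k=m\ge1$ they are $(ZZ^*)^m=4^mE_{11}$ and $(Z^*Z)^m=4^mE_{22}$. So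
\begin{equation}\label{eq:moments}
W_{\mathbf A}(|\lambda|^{2m})=\frac{4^m}{\binom{2m}m}\,I,\qquad \operatorname{tr}W_{\mathbf A}(z^j\bar z^k)=0\quad(j\ne k).
\end{equation}
In particular $W_{\mathbf A}(|\lambda|^2)=2I$ and $W_{\mathbf A}(|\lambda|^4)=\frac83I$, whence
\[
W_{\mathbf A}\big((|\lambda|^2-2)^2\big)=\big(\tfrac83-8+4\big)I=-\tfrac43I .
\]
This nonnegative polynomial has Laplacian $16|\lambda|^2-16$, negative in the unit disc, whereas $c_{\mathbf A}=|\lambda|^4+4$ (by \eqref{eq:ctwo} with $a=b=1$) has Laplacian $16|\lambda|^2\ge0$.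
\end{example}

\section{The density $G$}\label{sec:G}

To guess $G$, recall that $\Delta\log|\lambda-w|=2\pi\delta_w$ and put $f(\lambda)=\log|\lambda-w|$ formally in \eqref{eq:trace}. This suggests
\[
G(w)=\text{``}\operatorname{tr}W_{\mathbf A}(\log|\lambda-w|)\text{''}-\log|\det(Z-wI)| .
\]
The first term has no meaning yet. But by \eqref{eq:linear}, on functions of a single real linear form the Weyl calculus is the spectral calculus of a single self-adjoint matrix. So we write the logarithm as an average of such functions. The tool, which will also give the sign of $G$, is Jensen's formula: if $h$ is a polynomial with $h(0)\ne0$ and zeros $u_k$, repeated according to multiplicity, then $\log|h(e^{i\tau})|$ is integrable and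
\begin{equation}\label{eq:jensen}
\frac1{2\pi}\int_0^{2\pi}\log|h(e^{i\tau})|\,d\tau=\log|h(0)|+\sum_{|u_k|<1}\log\frac1{|u_k|}.
\end{equation}
Zeros on the unit circle are allowed and contribute nothing. The average of a $2\pi$-periodic function does not change under $\tau=2\theta$.

Let $\omega_\theta=(\cos\theta,\sin\theta)$. For $\zeta\ne0$ the polynomial $\zeta+u\bar\zeta$ has its zero on the unit circle, and $|\zeta+e^{2i\theta}\bar\zeta|=|e^{-i\theta}\zeta+e^{i\theta}\bar\zeta|=|2\zeta\cdot\omega_\theta|$. So \eqref{eq:jensen} gives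
\begin{equation}\label{eq:plane}
\log|\zeta|=\frac1{2\pi}\int_0^{2\pi}\log|2\,\zeta\cdot\omega_\theta|\,d\theta .
\end{equation}
Take $\zeta=\lambda-w$ and replace $\lambda\cdot\omega_\theta$ by
\[
A_\theta=\omega_\theta\cdot\mathbf A=\tfrac12\big(e^{-i\theta}Z+e^{i\theta}Z^*\big),
\]
a self-adjoint matrix whose eigenvalues $\mu_1(\theta),\dots,\mu_n(\theta)$ are real with $|\mu_j(\theta)|\le\|Z\|$. The trace of the result is the function we want:
\begin{equation}\label{eq:L}
L_{\mathbf A}(w)=\frac1{2\pi}\int_0^{2\pi}\ell(\theta,w)\,d\theta,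
\end{equation}
\[
\ell(\theta,w)=\log\big|\det2\big(A_\theta-(w\cdot\omega_\theta)I\big)\big|=\sum_{j=1}^n\log\big|2(\mu_j(\theta)-w\cdot\omega_\theta)\big| .
\]
From here on the argument is rigorous, with \eqref{eq:L} as a definition. The function $\ell$ is measurable, being the logarithm of a continuous function; it is singular along the lines $w\cdot\omega_\theta=\mu_j(\theta)$, but only logarithmically.

\begin{lemma}\label{lem:int}
If $\varphi$ is measurable and $|\varphi(w)|\le C(1+|w|^2)^{-2}$, then $\ell(\theta,w)\varphi(w)$ is integrable on $[0,2\pi]\times\mathbb C$. In particular $L_{\mathbf A}$ is measurable and locally integrable.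
\end{lemma}

\begin{proof}
Fix $\theta$ and write $w=p\,\omega_\theta+q\,\omega_\theta^\perp$ with $\omega_\theta^\perp=(-\sin\theta,\cos\theta)$. Then $|\varphi(w)|\le C(1+p^2)^{-1}(1+q^2)^{-1}$. For real $\mu$ put $p=\mu+s$ and use $1+s^2\le2(1+\mu^2)(1+p^2)$:
\[
\int_{\mathbb C}\big|\log|2(\mu-p)|\big|\,|\varphi|\,d^2w\le 2\pi C(1+\mu^2)\int_{\mathbb R}\frac{\big|\log|2s|\big|}{1+s^2}\,ds<\infty .
\]
Summing over $\mu=\mu_j(\theta)$ bounds $\int|\ell\varphi|\,d^2w$ uniformly in $\theta$, and Tonelli's theorem applies. For the last claim let $\varphi$ be the indicator function of a disc.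
\end{proof}

The step that led to \eqref{eq:plane} can be repeated with the matrix $X_w=Z-wI$ in place of the number $\zeta$. Let $w\notin\{z_1,\dots,z_n\}$ and
\[
h_w(u)=\det(X_w+uX_w^*),
\]
a polynomial in $u$ with $h_w(0)=\det X_w\ne0$. Since $e^{-i\theta}X_w+e^{i\theta}X_w^*=2(A_\theta-(w\cdot\omega_\theta)I)$, we have $\log|h_w(e^{2i\theta})|=\ell(\theta,w)$. The difference from the scalar case is that the zeros of $h_w$ may leave the unit circle, and $G$ measures by how much: we define $G(z_j)=0$ and, for all other $w$,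
\begin{equation}\label{eq:G}
G(w)=L_{\mathbf A}(w)-\log|\det X_w|=\sum_{|u_k|<1}\log\frac1{|u_k|}\ \ge0 ,
\end{equation}
where the $u_k$ are the zeros of $h_w$ and the second equality is \eqref{eq:jensen}.

Both terms of $G$ are of the form \eqref{eq:L}. Let $\mathbf D=(\operatorname{diag}(\operatorname{Re}z_j),\operatorname{diag}(\operatorname{Im}z_j))$ be the commuting pair with $D_1+iD_2=\operatorname{diag}(z_j)$. The eigenvalues of $D_\theta$ are $z_j\cdot\omega_\theta$, so \eqref{eq:plane} gives $L_{\mathbf D}(w)=\sum_j\log|z_j-w|=\log|\det X_w|$, and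
\begin{equation}\label{eq:GLL}
G=L_{\mathbf A}-L_{\mathbf D}\quad\text{off }\{z_1,\dots,z_n\}.
\end{equation}
By Lemma~\ref{lem:int}, $G$ is measurable and locally integrable. The function $L_{\mathbf D}$ grows like $n\log|w|$ and cannot be integrated against a polynomial, so we need the two terms to cancel exactly for large $w$.

\begin{lemma}\label{lem:supp}
If $w\ne\langle Zv,v\rangle$ for all unit vectors $v$, then $G(w)=0$. In particular, for every $w_0\in\mathbb C$, $G(w)=0$ whenever $|w-w_0|>\|Z-w_0I\|$.
\end{lemma}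

\begin{proof}
The hypothesis says $\langle X_wv,v\rangle\ne0$ for all $v\ne0$; in particular $w$ is not an eigenvalue. If $h_w(u)=0$, choose $v\neq0$ with $X_wv=-uX_w^*v$. Then $\langle X_wv,v\rangle=-u\,\overline{\langle X_wv,v\rangle}$ (the inner product being linear in the first slot), so $|u|=1$. The sum in \eqref{eq:G} is empty. The second claim follows from $|\langle Zv,v\rangle-w_0|\le\|Z-w_0I\|$ for $\|v\|=1$.
\end{proof}

With $w_0=0$ we see that $G$ vanishes for $|w|>\|Z\|$; being locally integrable, it is integrable.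

\begin{example}[the Pauli pair, continued]\label{ex:pauliG}
For $Z=2E_{12}$ and $r=|w|>0$ we have $h_w(u)=(w+u\bar w)^2-4u$. Substituting $u=(w/\bar w)t$, which preserves moduli, gives $h_w=w^2(t^2-2\beta t+1)$ with $\beta=2r^{-2}-1>-1$. If $r\ge1$, then $|\beta|\le1$ and both roots lie on the unit circle. If $r<1$, the roots are real with product $1$, and the larger is $\beta+\sqrt{\beta^2-1}=r^{-2}(1+\sqrt{1-r^2})^2$. Hence $G(w)=g(|w|)$ with
\[
g(r)=2\log\frac{1+\sqrt{1-r^2}}r\quad(0<r<1),\qquad g(r)=0\quad(r\ge1).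
\]
We check \eqref{eq:trace} on all monomials $f=z^j\bar z^k$. For $f=1$ it reads $2=2$. For $j\ne k$ the left side is $0$ by \eqref{eq:moments}, $f(0)=0$, and the integral of $4jk\,z^{j-1}\bar z^{k-1}$ over circles about $0$ vanishes. For $j=k=m\ge1$ we have $\Delta f=4m^2r^{2m-2}$ and $g'(r)=-2/(r\sqrt{1-r^2})$. Integration by parts, the substitution $r=\sin\phi$ and Wallis' integral give
\[
\int_0^1g(r)\,4m^2r^{2m-1}\,dr=4m\int_0^{\pi/2}\sin^{2m-1}\phi\,d\phi=2\,\frac{2\cdot4\cdots2m}{1\cdot3\cdots(2m-1)}=\frac{2\cdot4^m}{\binom{2m}m},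
\]
which is the trace in \eqref{eq:moments}. For $c_{\mathbf A}=|\lambda|^4+4$ formula \eqref{eq:trace} reads $\frac{40}3=8+\frac{16}3$, and for $(|\lambda|^2-2)^2$ it reads $-\frac83=8+(\frac{16}3-16)$.
\end{example}

\section{Proof of the trace formula}\label{sec:trace}

It remains to justify the heuristic, that is, to show that $\frac1{2\pi}\Delta L_{\mathbf A}$ is the functional $\operatorname{tr}W_{\mathbf A}$ in the weak sense. For fixed $\theta$ each summand of $\ell$ depends on the one variable $p=w\cdot\omega_\theta$, so the core is a computation on the line.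

\begin{lemma}\label{lem:line}
Let $\alpha$ be a Schwartz function on $\mathbb R$ and $B(p)=\int_{\mathbb R}(-t^2)\alpha(t)e^{itp}\,dt$. For real $\mu$,
\[
\int_{\mathbb R}\log|2(\mu-p)|\,B(p)\,dp=\pi\int_{\mathbb R}|t|\,\alpha(t)\,e^{it\mu}\,dt .
\]
\end{lemma}

\begin{proof}
We have $B=B_1'$ for the Schwartz function $B_1(p)=\int it\,\alpha(t)e^{itp}\,dt$. Put $p=\mu+s$ and integrate by parts on $|s|>\varepsilon$:
\[
\int_{|s|>\varepsilon}\log|2s|\,B_1'(\mu+s)\,ds=\log(2\varepsilon)\big(B_1(\mu-\varepsilon)-B_1(\mu+\varepsilon)\big)-\int_{|s|>\varepsilon}\frac{B_1(\mu+s)}s\,ds .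
\]
The boundary term is $O(\varepsilon|\log\varepsilon|)$. By Fubini's theorem,
\[
\int_{\varepsilon<|s|<R}\frac{B_1(\mu+s)}s\,ds=\int_{\mathbb R}it\,\alpha(t)e^{it\mu}\Big[2i\operatorname{sgn}(t)\int_{|t|\varepsilon}^{|t|R}\frac{\sin x}x\,dx\Big]dt .
\]
The integrals $\int_a^b\frac{\sin x}x\,dx$ are bounded uniformly in $0\le a\le b$, and $\int_0^\infty\frac{\sin x}x\,dx=\frac\pi2$. By dominated convergence the right side tends to $-\pi\int|t|\alpha(t)e^{it\mu}\,dt$ as $R\to\infty$ and $\varepsilon\to0$.
\end{proof}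

The factor $|t|$ is the Jacobian of polar coordinates in the plane. This is why the average over $\theta$ reassembles the integral \eqref{eq:weyl}.

\begin{proposition}\label{prop:pot}
For every Schwartz function $\psi$ on $\mathbb R^2$, $\ \int_{\mathbb C}L_{\mathbf A}\,\Delta\psi\,d^2w=2\pi\operatorname{tr}W_{\mathbf A}(\psi)$.
\end{proposition}

\begin{proof}
Let $a=\widehat\psi/2\pi$, so that $\psi(w)=\int a(\xi)e^{i\xi\cdot w}\,d^2\xi$, $\Delta\psi(w)=\int(-|\xi|^2)a(\xi)e^{i\xi\cdot w}\,d^2\xi$, and $\operatorname{tr}W_{\mathbf A}(\psi)=\int a(\xi)\operatorname{tr}e^{i\xi\cdot\mathbf A}\,d^2\xi$. Fix $\theta$, write $\omega=\omega_\theta$, and let $\Psi(p)=\int_{\mathbb R}\Delta\psi(p\omega+q\omega^\perp)\,dq$, a Schwartz function of $p$. By Fourier inversion in the plane,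
\[
\int_{\mathbb R}\Psi(p)e^{-itp}\,dp=\int_{\mathbb C}\Delta\psi(w)e^{-it\omega\cdot w}\,d^2w=(2\pi)^2(-t^2)\,a(t\omega),
\]
and inversion on the line gives $\Psi=2\pi B$, with $B$ as in Lemma~\ref{lem:line} for $\alpha(t)=a(t\omega)$. Apply the lemma with $\mu=\mu_j(\theta)$ and sum over $j$, using $\sum_je^{it\mu_j(\theta)}=\operatorname{tr}e^{itA_\theta}$:
\[
\int_{\mathbb C}\ell(\theta,w)\,\Delta\psi(w)\,d^2w=2\pi^2\int_{\mathbb R}|t|\,F(t\omega_\theta)\,dt,\qquad F(\xi)=a(\xi)\operatorname{tr}e^{i\xi\cdot\mathbf A}.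
\]
Now average over $\theta$. On the left, Lemma~\ref{lem:int} permits the exchange of integrals and yields $\int L_{\mathbf A}\Delta\psi\,d^2w$. On the right, the half-lines $t>0$ and $t<0$ each sweep out the plane once, so we obtain $\frac1{2\pi}\cdot2\pi^2\cdot2\int F\,d^2\xi=2\pi\operatorname{tr}W_{\mathbf A}(\psi)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:trace}]
The properties of $G$ in the first sentence of the theorem were shown in Section~\ref{sec:G}.

\emph{Schwartz functions.} Apply Proposition~\ref{prop:pot} to $\mathbf A$ and to $\mathbf D$ and subtract. Since $\operatorname{tr}W_{\mathbf D}(\psi)=\sum_j\psi(z_j)$, \eqref{eq:GLL} gives \eqref{eq:trace} for $f=\psi$.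

\emph{Plane waves.} Polynomials are not Schwartz functions, so we pass through their generating functions $e^{i\xi\cdot\lambda}$. With $a$ as above, Fubini's theorem (here $G\in L^1$ is used) turns \eqref{eq:trace} for $\psi$ into the identity
\begin{equation}\label{eq:wave}
\operatorname{tr}e^{i\xi\cdot\mathbf A}-\sum_je^{i\xi\cdot z_j}=\frac1{2\pi}\int_{\mathbb C}G(w)\,(-|\xi|^2)\,e^{i\xi\cdot w}\,d^2w
\end{equation}
integrated against $a(\xi)\,d^2\xi$. Every $a\in C_c^\infty(\mathbb R^2)$ arises from some $\psi$, and both sides of \eqref{eq:wave} are continuous in $\xi$. Hence \eqref{eq:wave} holds for all $\xi\in\mathbb R^2$.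

\emph{Polynomials.} Replace $\xi$ by $s\xi$, $s\in\mathbb R$, and expand in powers of $s$. On the support of $G$ we have $|\xi\cdot w|\le|\xi|\,\|Z\|$, so the exponential series may be integrated term by term, and both sides are power series converging for all $s$. By \eqref{eq:linear} the coefficient of $(is)^k/k!$ on the left is $\operatorname{tr}W_{\mathbf A}(f)-\sum_jf(z_j)$ for $f=(\xi\cdot\lambda)^k$. On the right it is $\frac1{2\pi}\int G\,k(k-1)|\xi|^2(\xi\cdot w)^{k-2}\,d^2w=\frac1{2\pi}\int G\,\Delta f\,d^2w$, read as $0$ for $k\le1$. So \eqref{eq:trace} holds for these $f$. They span all polynomials: for distinct real $s_0,\dots,s_k$ the system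
\begin{equation}\label{eq:span}
(\lambda_1+s_i\lambda_2)^k=\sum_{j=0}^ks_i^{\,j}\binom kj\lambda_1^{k-j}\lambda_2^j\qquad(0\le i\le k)
\end{equation}
has the invertible Vandermonde matrix $(s_i^{\,j})$ and can be solved for the monomials of degree $k$. Both sides of \eqref{eq:trace} are linear in $f$.

\emph{The mass of $G$.} Take $f=|\lambda|^2$, so $\Delta f=4$. From $ZZ^*=A_1^2+A_2^2-i[A_1,A_2]$ and $Z^*Z=A_1^2+A_2^2+i[A_1,A_2]$ we get $\operatorname{tr}W_{\mathbf A}(f)=\operatorname{tr}(A_1^2+A_2^2)=\|Z\|_2^2$ and $[Z,Z^*]=-2i[A_1,A_2]$. Thus \eqref{eq:trace} reads $\|Z\|_2^2=\sum_j|z_j|^2+\frac2\pi\int G\,d^2w$. By Schur's theorem $Z$ is unitarily equivalent to $\operatorname{diag}(z_j)+N$ with $N$ strictly upper triangular, so $\|Z\|_2^2-\sum_j|z_j|^2=\|N\|_2^2$. If this vanishes, $Z$ is unitarily diagonalizable, hence normal, and $[A_1,A_2]=0$. Conversely, if $[A_1,A_2]=0$, then $Z=\operatorname{diag}(z_j)$ in an orthonormal basis and $\|Z\|_2^2=\sum_j|z_j|^2$.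
\end{proof}

\section{Subharmonicity of the joint characteristic polynomial}\label{sec:subh}

For a commuting pair $c_{\mathbf A}=|p(z)|^2$ with $p(z)=\prod_j(z-z_j)$, so $\log c_{\mathbf A}$ is harmonic off the zeros and $\Delta c_{\mathbf A}=4|p'(z)|^2$. The case $c_{\mathbf A}=|z^2-1|^2$, from $A_1=\operatorname{diag}(1,-1)$ and $A_2=0$, is instructive: at the origin $\partial_1^2c_{\mathbf A}=-4$ and $\partial_2^2c_{\mathbf A}=4$. So the two second derivatives must be treated together, and $\Delta c_{\mathbf A}$ can vanish at a point. In general we again pass to the logarithm, which turns derivatives of a determinant into traces.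

\begin{proof}[Proof of Theorem~\ref{thm:subh}]
Write $c=c_{\mathbf A}$ and $B_j=A_j-\lambda_jI$, so $Q=B_1^2+B_2^2$, $\partial_jQ=-2B_j$ and $\partial_j^2Q=2I$.

Near a point where $c>0$ the matrix $Q$ is positive definite; let $P=Q^{-1}$. From $\partial_j\log\det Q=\operatorname{tr}P\,\partial_jQ$ and $\partial_jP=-P(\partial_jQ)P$ we get
\[
\Delta\log c=\sum_{j=1}^2\big(2\operatorname{tr}P-4\operatorname{tr}PB_jPB_j\big)=4\operatorname{tr}P-4\sum_{j=1}^2\operatorname{tr}PB_jPB_j .
\]
To compare the two terms, write $\operatorname{tr}P=\operatorname{tr}P^2Q=\sum_j\operatorname{tr}P^2B_j^2$. For self-adjoint $P$ and $B$ the commutator $[P,B]$ is skew-adjoint, so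
\[
\|[P,B]\|_2^2=-\operatorname{tr}(PB-BP)^2=2\operatorname{tr}P^2B^2-2\operatorname{tr}PBPB .
\]
Therefore
\[
\Delta\log c=2\sum_{j=1}^2\big\|[Q^{-1},B_j]\big\|_2^2\ge0,\qquad \Delta c=c\,\Delta\log c+\frac{|\nabla c|^2}c\ge0 .
\]
At a point where $c=0$ the function $c\ge0$ has a minimum, so $\partial_1^2c\ge0$, $\partial_2^2c\ge0$ and $\Delta c\ge0$.

Since $Q=|\lambda|^2I-2\lambda\cdot\mathbf A+A_1^2+A_2^2$, the top-degree part of $c$ is $|\lambda|^{2n}$, and that of $\Delta c$ is $4n^2|\lambda|^{2n-2}\not\equiv0$. The zero set of a nonzero polynomial on $\mathbb R^2$ has measure zero: all but finitely many vertical lines meet it in a finite set. Hence $\Delta c>0$ almost everywhere.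
\end{proof}

\section{Subharmonic polynomials and annihilation}\label{sec:cons}

The trace formula gives an inequality for every subharmonic polynomial, and for no other.

\begin{theorem}\label{thm:ineq}
Let $f$ be a real polynomial on $\mathbb R^2$.
\begin{enumerate}
\item[(a)] If $\Delta f\ge0$, then $\operatorname{tr}W_{\mathbf A}(f)\ge\sum_jf(z_j)$ for every self-adjoint pair $\mathbf A$. If moreover $\Delta f\not\equiv0$, equality holds if and only if $A_1A_2=A_2A_1$.
\item[(b)] Fix $n\ge2$. If $\operatorname{tr}W_{\mathbf A}(f)\ge\sum_jf(z_j)$ for all self-adjoint pairs $\mathbf A$ of $n\times n$ matrices, then $\Delta f\ge0$.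
\end{enumerate}
\end{theorem}

\begin{proof}
(a) The inequality is \eqref{eq:trace} with $G\ge0$. If $\Delta f\not\equiv0$, then $\Delta f>0$ almost everywhere, so $\int G\,\Delta f\,d^2w=0$ if and only if $G=0$ almost everywhere, that is $\int G\,d^2w=0$. By Theorem~\ref{thm:trace} this means $A_1A_2=A_2A_1$.

(b) We concentrate $G$ near a given point by shrinking the Pauli pair. Suppose $\Delta f(w_0)<0$ at $w_0=(x_1,x_2)$, and choose $\varepsilon,\delta>0$ with $\Delta f\le-\delta$ on the disc $|w-w_0|\le2\varepsilon$. Let $A_j=x_jI+\varepsilon(\sigma_j\oplus0_{n-2})$; this is where $n\ge2$ is needed. Then $Z-w_0I=2\varepsilon E_{12}$, so $G$ vanishes outside that disc by Lemma~\ref{lem:supp}, and $\int G\,d^2w>0$ because $\sigma_1$ and $\sigma_2$ do not commute. By \eqref{eq:trace}, $\operatorname{tr}W_{\mathbf A}(f)-\sum_jf(z_j)\le-\frac\delta{2\pi}\int G\,d^2w<0$, contrary to the hypothesis.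
\end{proof}

The extra hypothesis $\Delta f\not\equiv0$ in (a) cannot be dropped, since equality holds for every pair when $f$ is harmonic. We now apply (a) to a joint characteristic polynomial. Nothing requires it to come from the pair that defines the calculus.

\begin{theorem}\label{thm:pairs}
Let $\mathbf A$ and $\mathbf B$ be self-adjoint pairs of sizes $n\ge1$ and $m\ge1$. Then $\operatorname{tr}W_{\mathbf A}(c_{\mathbf B})\ge0$, and the following are equivalent:
\begin{enumerate}
\item[(i)] $\operatorname{tr}W_{\mathbf A}(c_{\mathbf B})=0$;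
\item[(ii)] $W_{\mathbf A}(c_{\mathbf B})=0$;
\item[(iii)] $A_1A_2=A_2A_1$, and every joint eigenvalue of $\mathbf A$ is a joint eigenvalue of $\mathbf B$.
\end{enumerate}
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:subh} for $\mathbf B$ we have $\Delta c_{\mathbf B}\ge0$ and $\Delta c_{\mathbf B}\not\equiv0$. Theorem~\ref{thm:ineq}(a) and \eqref{eq:zeros} give
\[
\operatorname{tr}W_{\mathbf A}(c_{\mathbf B})\ \ge\ \sum_jc_{\mathbf B}(z_j)\ \ge\ 0 .
\]
If (i) holds, both inequalities are equalities. The first forces $A_1A_2=A_2A_1$, and then the $z_j$ are the joint eigenvalues of $\mathbf A$. The second forces $c_{\mathbf B}(z_j)=0$ for all $j$, so each $z_j$ is a joint eigenvalue of $\mathbf B$ by \eqref{eq:zeros}. This is (iii). If (iii) holds, then $W_{\mathbf A}(c_{\mathbf B})=\operatorname{diag}(c_{\mathbf B}(z_j))=0$ in a joint eigenbasis of $\mathbf A$, again by \eqref{eq:zeros}. Finally, (ii) implies (i) by taking the trace.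
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathbf B=\mathbf A$ in Theorem~\ref{thm:pairs}. Condition (iii) then says only that $A_1A_2=A_2A_1$. The trace is nonnegative, it is nonzero when (iii) fails, and (ii) is equivalent to (iii).
\end{proof}

\begin{remark}
Self-adjointness enters three times. It makes the eigenvalues $\mu_j(\theta)$ real, as Lemmas~\ref{lem:int} and~\ref{lem:line} require. It makes $A_1-iA_2$ the adjoint of $Z$, which is used in Lemma~\ref{lem:supp} and in computing the mass of $G$. And it gives $Q\ge0$ and the sum of squared norms in Section~\ref{sec:subh}. Without it Theorem~\ref{thm:main} fails. Let $n=3$, $A_1=E_{12}$, $A_2=E_{23}$, and define $W_{\mathbf A}$ on polynomials by symmetric ordering. Then $Q(\lambda)$ is upper triangular with diagonal entries $|\lambda|^2$, so $c_{\mathbf A}=|\lambda|^6$, and $W_{\mathbf A}(c_{\mathbf A})=0$ because a product of six strictly upper triangular $3\times3$ matrices is zero. Yet $A_1A_2=E_{13}\ne0=A_2A_1$.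
\end{remark}

\begin{thebibliography}{1}
\bibitem{weyl}
\emph{The Weyl Calculus: Finite Dimensional Aspects},
\texttt{http://www.ria.ie/cgi-bin/ria/papers/100698.pdf}.
\end{thebibliography}
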